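\title{Every UMD space has the RMF-property}

\begin{abstract}
The Rademacher maximal function of a function on the line with values in a Banach space $X$ is obtained from the dyadic maximal function by replacing the supremum of the norms of the dyadic averages with their R-bound; $X$ has the RMF-property if this operator is bounded on $L^p$. We prove that every UMD space has the RMF-property. More generally, a one-sided randomized martingale inequality at a single exponent suffices, and it gives a weak type $(1,1)$ estimate for martingales with arbitrary filtrations. A chaining argument bounds the R-bound of a path by its random variations, that is, by signed sums of $M$ disjoint increments. For martingales these variations grow at most like $\log M$, which we show with stopping times, finite cotype and a Rademacher--Menshov decomposition. We also determine the range of exponents.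
\end{abstract}

\section{Introduction}\label{sec:intro}

\subsection*{The Rademacher maximal function}

Let $X$ be a complex Banach space (for a real space, read real scalars throughout; the proofs do not change). Let $(\varepsilon_k)$ be independent random signs, $\mathbb P(\varepsilon_k=1)=\mathbb P(\varepsilon_k=-1)=\frac12$, and write $\mathbb E_\varepsilon$ for the expectation over them. The \emph{R-bound} of a set $V\subset X$ is
\[
\mathcal R(V)=\sup\Big\{\Big(\mathbb E_\varepsilon\Big\|\sum_{k=1}^N\varepsilon_k\lambda_kx_k\Big\|^2\Big)^{1/2}:\ N\in\mathbb N,\ x_1,\dots,x_N\in V\text{ distinct},\ \lambda_k\in\mathbb C,\ \sum_k|\lambda_k|^2\le1\Big\}.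
\]
The choice $N=1$ gives $\mathcal R(V)\ge\sup_{x\in V}\|x\|$. In a Hilbert space $\mathbb E_\varepsilon\|\sum_k\varepsilon_k\lambda_kx_k\|^2=\sum_k|\lambda_k|^2\|x_k\|^2$, so equality holds. The space $X$ has \emph{type $2$} with constant $T$ if $\mathbb E_\varepsilon\|\sum_k\varepsilon_kz_k\|^2\le T^2\sum_k\|z_k\|^2$ for all finite sequences $(z_k)$ in $X$, and then $\mathcal R(V)\le T\sup_{x\in V}\|x\|$. In general the R-bound is much larger than the supremum: for the unit vectors $e_1,\dots,e_N$ of $\ell^r$, $1\le r<2$, we have $\|\sum_k\varepsilon_k\lambda_ke_k\|=\|\lambda\|_{\ell^r}$ and hence $\mathcal R(\{e_1,\dots,e_N\})=N^{1/r-1/2}$. The R-bound records how the vectors of $V$ lie with respect to each other, not only how long they are.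

The dyadic intervals are the sets $2^{-k}([0,1)+m)$, $k,m\in\mathbb Z$. For $f\in L^1_{\mathrm{loc}}(\mathbb R;X)$ and $k\in\mathbb Z$ let
\[
E_kf=\sum_{|I|=2^{-k}}\mathbf 1_I\,\frac1{|I|}\int_If ,
\]
the sum over dyadic intervals of length $2^{-k}$; this is the conditional expectation of $f$ with respect to the dyadic $\sigma$-algebra of generation $k$. The \emph{Rademacher maximal function} of $f$ is
\[
M_Rf(s)=\mathcal R\big(\{E_kf(s):k\in\mathbb Z\}\big),\qquad s\in\mathbb R .
\]
The space $X$ has the \emph{RMF-property} if $\|M_Rf\|_{L^p(\mathbb R)}\le C\|f\|_{L^p(\mathbb R;X)}$ for some $p\in(1,\infty)$; it is known that this then holds for all $p\in(1,\infty)$. Three further facts are known. Every space of type $2$ has RMF, since there $M_Rf\le T\sup_k\|E_kf\|$ is dominated by the dyadic maximal function. The RMF-property passes from $X$ to $L^p(\mathbb R;X)$ for $1<p<\infty$; thus $L^r(\mathbb R)$ has RMF for $1<r<2$, although it contains the vectors $e_1,\dots,e_N$ above as indicators of disjoint unit intervals.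 Finally, James's non-reflexive space of type $2$ shows that RMF does not imply the UMD-property, which we recall next. Not every space has RMF: $\ell^1$ does not (Remark~\ref{rem:ell1}).

A \emph{martingale} is a finite sequence $(f_k)_{k=0}^n$ in $L^1(\Omega;X)$, on a probability space $(\Omega,\mathcal F,\mathbb P)$ with a filtration $\mathcal F_0\subset\dots\subset\mathcal F_n\subset\mathcal F$, such that $f_k$ is $\mathcal F_k$-measurable and $\mathbb E(f_k|\mathcal F_{k-1})=f_{k-1}$. It is an \emph{$L^p$-martingale} if all $f_k$ lie in $L^p(\Omega;X)$, and $d_k=f_k-f_{k-1}$ are its differences. The space $X$ has the \emph{UMD-property} if for some (equivalently, all) $p\in(1,\infty)$ there is a constant $C$ with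
\[
\Big\|\sum_{k=1}^n\epsilon_kd_k\Big\|_{L^p(\Omega;X)}\le C\Big\|\sum_{k=1}^nd_k\Big\|_{L^p(\Omega;X)}
\]
for all $L^p$-martingales and all choices of $\epsilon_k\in\{-1,1\}$. The question we answer comes from \cite{maximal}: \emph{does every UMD space have the RMF-property?}

A short computation suggests that it does, and shows where the difficulty lies. For vectors $x_0,\dots,x_n$ and $\xi_i=\sum_{k=i}^n\varepsilon_k\lambda_k$, summation by parts gives
\begin{equation}\label{eq:abel}
\sum_{k=0}^n\varepsilon_k\lambda_kx_k=\xi_0x_0+\sum_{i=1}^n\xi_i(x_i-x_{i-1}).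
\end{equation}
Let $X$ be UMD with constant $C$ for $p=2$, let $(f_k)$ be an $L^2$-martingale, and fix real numbers $\lambda_k$ with $\sum_k\lambda_k^2\le1$. For fixed signs, $(\xi_i)_{i=1}^n$ lies in $\max_i|\xi_i|$ times the convex hull of $\{-1,1\}^n$, so $\|\sum_{i\ge1}\xi_id_i\|_{L^2}\le C\max_i|\xi_i|\cdot2\|f_n\|_{L^2}$. Since $\xi_n,\xi_{n-1},\dots,\xi_0$ is a scalar martingale, Doob's $L^2$ inequality gives $\mathbb E_\varepsilon\max_i\xi_i^2\le4$. Hence $(\mathbb E\,\mathbb E_\varepsilon\|\sum_k\varepsilon_k\lambda_kf_k\|^2)^{1/2}\le(1+4C)\|f_n\|_{L^2}$. This is the desired bound with the supremum over $\lambda$ \emph{outside} the norm. In $M_R$ the supremum is inside: $\lambda$ depends on the point, and on the whole path of averages at that point, so the coefficients $\xi_i$ are not constant on $\Omega$ and the UMD inequality cannot be applied to \eqref{eq:abel}.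

\subsection*{Results}

\begin{theorem}\label{thm:main}
Every UMD space has the RMF-property: if $X$ is UMD, then $M_R$ is bounded from $L^p(\mathbb R;X)$ to $L^p(\mathbb R)$ for every $p\in(1,\infty)$.
\end{theorem}

The proof works with general martingales and with two functionals of a finite path $\mathbf x=(x_0,\dots,x_n)\in X^{n+1}$. The first is the R-bound indexed by time,
\[
R^*(\mathbf x)=\sup\Big\{\Big(\mathbb E_\varepsilon\Big\|\sum_{k=0}^n\varepsilon_k\lambda_kx_k\Big\|^2\Big)^{1/2}:\ \lambda_k\in\mathbb C,\ \sum_k|\lambda_k|^2\le1\Big\},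
\]
and the second is the \emph{random variation} over $M\ge1$ disjoint increments,
\[
V_M(\mathbf x)=\sup\Big\{\Big(\mathbb E_\varepsilon\Big\|\sum_{i=1}^M\varepsilon_i(x_{b_i}-x_{a_i})\Big\|^2\Big)^{1/2}:\ 0\le a_1\le b_1\le a_2\le b_2\le\dots\le a_M\le b_M\le n\Big\}.
\]
In a Hilbert space $V_M(\mathbf x)^2$ is the supremum of $\sum_{i\le M}\|x_{b_i}-x_{a_i}\|^2$. For a martingale $f=(f_k)_{k=0}^n$ we write $R^*(f)$ and $V_M(f)$ for the random variables $R^*(f_0,\dots,f_n)$ and $V_M(f_0,\dots,f_n)$.

Of the UMD-property we use only the following one-sided consequence. For $p\in(1,\infty)$, the space $X$ satisfies $(H_p)$ if there is $\beta<\infty$ with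
\[
\mathbb E\,\mathbb E_\varepsilon\Big\|\sum_{j=1}^N\varepsilon_j(g_j-g_{j-1})\Big\|^p\le\beta^p\,\mathbb E\|g_N-g_0\|^p
\]
for all $X$-valued $L^p$-martingales $(g_j)_{j=0}^N$ on probability spaces. Raising the UMD inequality to the power $p$ and averaging over the signs shows that a UMD space satisfies $(H_p)$ for every $p\in(1,\infty)$.

\begin{theorem}\label{thm:mart}
\begin{enumerate}
\item[(a)] If $X$ satisfies $(H_{p_0})$ for one $p_0\in(1,\infty)$, then $X$ has the RMF-property. Moreover, for all $X$-valued martingales $(f_k)_{k=0}^n$ on all probability spaces, with arbitrary filtration,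
\[
t\,\mathbb P\big(R^*(f)>t\big)\le C\,\mathbb E\|f_n\|\quad(t>0),\qquad\|R^*(f)\|_{L^p}\le C_p\|f_n\|_{L^p(X)}\quad(1<p<p_0).
\]
\item[(b)] If $X$ is UMD, then for every $p\in(1,\infty)$ and all such martingales,
\[
\|R^*(f)\|_{L^p}\le C_p\|f_n\|_{L^p(X)},\qquad\|V_M(f)\|_{L^p}\le C_p(1+\log M)\|f_n\|_{L^p(X)}\quad(M\ge1).
\]
\end{enumerate}
The constants do not depend on $n$ or the filtration.
\end{theorem}

\begin{theorem}\label{thm:range}
Let $X\ne\{0\}$ be a UMD space. Then $M_R$ is bounded from $L^p(\mathbb R;X)$ to $L^p(\mathbb R)$ for all $1<p<\infty$ and is of weak type $(1,1)$, that is, $t\,|\{M_Rf>t\}|\le C\|f\|_{L^1(\mathbb R;X)}$. It is not bounded from $L^1(\mathbb R;X)$ to $L^1(\mathbb R)$. It is bounded from $L^\infty(\mathbb R;X)$ to $L^\infty(\mathbb R)$ if and only if $X$ has type $2$; this last equivalence holds for every Banach space $X$.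
\end{theorem}

\subsection*{The method}

The dependence of $\lambda$ on the point is removed in two stages. First, a chaining argument valid in every Banach space (Section~\ref{sec:chain}) bounds $R^*(\mathbf x)$ by $\|x_n\|$ and the series $\sum_m\sqrt{m+1}\,2^{-m/2}V_{2^m}(\mathbf x)$. The supremum over weights has become a supremum over intervals, and we need $V_M(f)$ to grow more slowly than $M^{1/2}$. Second, a Rademacher--Menshov decomposition splits arbitrary intervals into dyadic ones, to which $(H_p)$ applies; the cost is the logarithm of the length of the martingale. To make this cost depend on $M$ and not on $n$, we observe the martingale only at its jumps of a small size $\eta$. Finite cotype, which follows from $(H_p)$ (Section~\ref{sec:cotype}), shows that with high probability there are at most $M^{O(1)}$ such jumps (Section~\ref{sec:var}). This gives a weak type $(p,p)$ bound, and interpolation proves Theorems~\ref{thm:main} and~\ref{thm:mart}(b) (Section~\ref{sec:weak}). Gundy's decomposition gives Theorem~\ref{thm:mart}(a)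 (Section~\ref{sec:gundy}), and Section~\ref{sec:end} treats the endpoints.

\section{Tools}\label{sec:tools}

\subsection*{Random sums}

The \emph{contraction principle} states that for $y_1,\dots,y_N\in X$ and real $a_1,\dots,a_N$,
\begin{equation}\label{eq:contr}
\mathbb E_\varepsilon\Big\|\sum_j\varepsilon_ja_jy_j\Big\|^2\le\max_ja_j^2\ \mathbb E_\varepsilon\Big\|\sum_j\varepsilon_jy_j\Big\|^2 .
\end{equation}
Indeed, the left side is a convex function of $a$, so on the cube $[-1,1]^N$ it is largest at a vertex, where $(\varepsilon_ja_j)$ has the law of $(\varepsilon_j)$. Taking $a_j\in\{0,1\}$ shows that omitting terms from a random sum does not increase its $L^2$-norm.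

The \emph{Kahane--Khintchine inequality} provides, for $1\le p<\infty$, a constant $\kappa=\kappa_p$ with $(\mathbb E_\varepsilon\|\sum_j\varepsilon_jy_j\|^2)^{1/2}\le\kappa\,(\mathbb E_\varepsilon\|\sum_j\varepsilon_jy_j\|^p)^{1/p}$ for all finite sequences in $X$.

The space $X$ has \emph{cotype} $q\in[2,\infty)$ if $(\sum_j\|y_j\|^q)^{1/q}\le c_q(\mathbb E_\varepsilon\|\sum_j\varepsilon_jy_j\|^2)^{1/2}$ for all finite sequences, and \emph{finite cotype} if this holds for some such $q$. The definition involves only the real space underlying $X$. By the \emph{Maurey--Pisier theorem}, a space without finite cotype contains the real spaces $\ell_\infty^K$ uniformly; in particular, for every $K$ there is a real-linear $S:\ell^K_\infty\to X$ with $\|z\|\le\|Sz\|\le2\|z\|$.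

\subsection*{Martingales}

For a martingale $(f_k)_{k=0}^n$ we have $f_k=\mathbb E(f_n|\mathcal F_k)$ and $\|f_k\|\le\mathbb E(\|f_n\|\,|\,\mathcal F_k)$. By \emph{optional sampling}, $f_\tau=\mathbb E(f_n|\mathcal F_\tau)$ for every stopping time $\tau\le n$. Hence $\|f_\tau\|_{L^p}\le\|f_n\|_{L^p}$, and $(f_{\tau_j})_j$ is a martingale for $(\mathcal F_{\tau_j})_j$ whenever $\tau_0\le\tau_1\le\dots\le n$ are stopping times. \emph{Doob's inequality} says that $t\,\mathbb P(\max_k\|f_k\|>t)\le\mathbb E\|f_n\|$.

\subsection*{The two functionals}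

Both $R^*$ and $V_M$ are suprema of seminorms on $X^{n+1}$, and
\begin{equation}\label{eq:trivial}
R^*(\mathbf x)\le\sum_k\|x_k\|,\qquad V_M(\mathbf x)\le2\min(M,n)\max_k\|x_k\|,
\end{equation}
the second because at most $n$ of the pairs have $a_i<b_i$. So both are continuous seminorms, and $R^*(f)$, $V_M(f)$ are measurable. Adding pairs with $a_i=b_i=n$ shows that $V_M\le V_{M'}$ for $M\le M'$. We work with $R^*$ and not with the R-bound of the set $\{x_0,\dots,x_n\}$ because interpolation needs subadditivity, which the word ``distinct'' in the definition of $\mathcal R$ obscures. The form of the Marcinkiewicz theorem that we need is the following.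

\begin{lemma}\label{lem:marc}
Fix a filtration $(\mathcal F_k)_{k=0}^n$ and a continuous seminorm $\Phi$ on $X^{n+1}$. Let $1\le p_1<p<p_2<\infty$, and suppose that for $i=1,2$ every $L^{p_i}$-martingale satisfies $\mathbb P(\Phi(f_0,\dots,f_n)>t)\le B_it^{-p_i}\mathbb E\|f_n\|^{p_i}$ for all $t>0$. Then every $L^p$-martingale satisfies
\[
\mathbb E\,\Phi(f_0,\dots,f_n)^p\le2^p\Big(\frac{pB_1}{p-p_1}+\frac{pB_2}{p_2-p}\Big)\mathbb E\|f_n\|^p .
\]
\end{lemma}

\begin{proof}
Given $t>0$, write $f_k=f_k'+f_k''$ with $f_k'=\mathbb E(f_n\mathbf 1_{\{\|f_n\|>t\}}|\mathcal F_k)$ and $f_k''=\mathbb E(f_n\mathbf 1_{\{\|f_n\|\le t\}}|\mathcal F_k)$. Subadditivity of $\Phi$ gives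
\[
\mathbb P(\Phi(f)>2t)\le B_1t^{-p_1}\mathbb E\|f_n\|^{p_1}\mathbf 1_{\{\|f_n\|>t\}}+B_2t^{-p_2}\mathbb E\|f_n\|^{p_2}\mathbf 1_{\{\|f_n\|\le t\}} .
\]
Multiply by $pt^{p-1}$ and integrate over $t>0$. The left side becomes $\mathbb E(\Phi(f)/2)^p$. On the right use Fubini's theorem with $\int_0^apt^{p-1-p_1}\,dt=\frac{p}{p-p_1}a^{p-p_1}$ and $\int_a^\infty pt^{p-1-p_2}\,dt=\frac{p}{p_2-p}a^{p-p_2}$.
\end{proof}

Estimates for $R^*$ pass to $M_R$ with the same constants.

\begin{lemma}\label{lem:transfer}
The function $M_Rf$ is measurable for every $f\in L^1_{\mathrm{loc}}(\mathbb R;X)$. If $1<p<\infty$ and $\|R^*(g)\|_{L^p}\le C\|g_N\|_{L^p}$ for all $L^p$-martingales $(g_j)_{j=0}^N$, then $\|M_Rf\|_{L^p(\mathbb R)}\le C\|f\|_{L^p(\mathbb R;X)}$. If $t\,\mathbb P(R^*(g)>t)\le C\,\mathbb E\|g_N\|$ for all martingales and all $t>0$, then $t\,|\{M_Rf>t\}|\le C\|f\|_{L^1(\mathbb R;X)}$.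
\end{lemma}

\begin{proof}
Let $M_n(s)=\mathcal R(\{E_kf(s):|k|\le n\})$. Every finite subset of $\{E_kf(s):k\in\mathbb Z\}$ uses indices $|k|\le n$ for some $n$, so $M_n$ increases to $M_Rf$. Each $M_n$ is constant on dyadic intervals of length $2^{-n}$, which gives measurability. Distinct elements of the set carry distinct indices $k$, so $M_n\le R^*(E_{-n}f,\dots,E_nf)$. On a dyadic interval $I$ of length $2^n$, with normalized Lebesgue measure, $E_{-n}f,\dots,E_nf$ is a martingale and $\int_I\|E_nf\|^p\le\int_I\|f\|^p$ for $p\ge1$. The first hypothesis gives $\int_IM_n^p\le C^p\int_I\|f\|^p$, the second $t\,|I\cap\{M_n>t\}|\le C\int_I\|f\|$. Sum over $I$ and let $n\to\infty$.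
\end{proof}

\section{Random variation controls the R-bound}\label{sec:chain}

\subsection*{Four points}

Take $n=3$ and $\lambda_k=\frac12$. Group the indices dyadically, $\{0,1,2,3\}\supset\{0,1\},\{2,3\}\supset\{0\},\dots,\{3\}$, and approximate $x_k$ at each level by the last point of the block containing $k$. Thus $x_0=x_3+(x_1-x_3)+(x_0-x_1)$, $x_1=x_3+(x_1-x_3)$, $x_2=x_3+(x_2-x_3)$, and
\[
\frac12\sum_{k=0}^3\varepsilon_kx_k=\frac{\varepsilon_0+\varepsilon_1+\varepsilon_2+\varepsilon_3}2\,x_3+\frac{\varepsilon_0+\varepsilon_1}2\,(x_1-x_3)+\frac12\big[\varepsilon_0(x_0-x_1)+\varepsilon_2(x_2-x_3)\big].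
\]
The $L^2$-norms of the three terms are at most $\|x_3\|$, $2^{-1/2}V_1(\mathbf x)$ and $2^{-1}V_2(\mathbf x)$. This is the pattern: level $m$ contains at most $2^m$ disjoint increments with independent coefficients of size about $2^{-m/2}$.

Two things change in general. With eight points the middle level is $8^{-1/2}[(\varepsilon_0+\varepsilon_1)(x_1-x_3)+(\varepsilon_4+\varepsilon_5)(x_5-x_7)]$, whose coefficients are sums of signs; to compare with $V_2$ by \eqref{eq:contr} we need their maximum, which costs a factor $\sqrt{m+1}$ at level $m$. With unequal weights, the blocks must be formed according to the mass $\lambda_k^2$, and an index with large mass must not be moved at a fine level. Choosing the \emph{last} point of each block takes care of this.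

\begin{lemma}\label{lem:chain}
In every Banach space, for every finite path $\mathbf x=(x_0,\dots,x_n)$,
\[
R^*(\mathbf x)\le\sqrt2\,\Big[\|x_n\|+2\sum_{m\ge0}\sqrt{m+1}\;2^{-m/2}\,V_{2^m}(\mathbf x)\Big].
\]
\end{lemma}

\begin{proof}
Call the bracket $\Gamma$; it is finite by \eqref{eq:trivial}. It suffices to prove
\begin{equation}\label{eq:real}
\Big(\mathbb E_\varepsilon\Big\|\sum_k\varepsilon_k\lambda_kx_k\Big\|^2\Big)^{1/2}\le\Gamma
\end{equation}
for real $\lambda$ with $\sum_k\lambda_k^2=1$: for complex $\lambda=a+ib$ with $\|\lambda\|_{\ell^2}\le1$, homogeneity and the triangle inequality then give the bound $(\|a\|_{\ell^2}+\|b\|_{\ell^2})\Gamma\le\sqrt2\,\Gamma$. The left side of \eqref{eq:real} is continuous in $\lambda$ and $\Gamma$ does not depend on $\lambda$, so by density in the unit sphere we may assume that all $\lambda_k\ne0$.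

\emph{Blocks.} Let $t_k=\sum_{i<k}\lambda_i^2$, so that $0=t_0<t_1<\dots<t_n<1$. For $m\ge0$ the \emph{blocks of level $m$} are the nonempty sets $\{k:t_k\in[c2^{-m},(c+1)2^{-m})\}$, $0\le c<2^m$. They consist of consecutive indices and partition $\{0,\dots,n\}$. Let $\pi_m(k)$ be the last element of the block of level $m$ containing $k$. Then $\pi_0(k)=n$, and $\pi_m(k)=k$ for all $k$ once $2^{-m}\le\min_i\lambda_i^2$. Telescoping gives the finite sum
\begin{equation}\label{eq:tele}
\sum_k\varepsilon_k\lambda_kx_k=\Big(\sum_k\varepsilon_k\lambda_k\Big)x_n+\sum_{m\ge0}S_m,\qquad S_m=\sum_k\varepsilon_k\lambda_k\big(x_{\pi_{m+1}(k)}-x_{\pi_m(k)}\big),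
\end{equation}
whose first term has $L^2$-norm $\|x_n\|$.

\emph{One level.} Fix $m$. A block $B$ of level $m$ splits into a left and a right half, according to the half of $[c2^{-m},(c+1)2^{-m})$ that contains $t_k$. If $k$ lies in the right half, or if the right half is empty, then $\pi_{m+1}(k)=\max B=\pi_m(k)$. So only the indices in \emph{active} halves contribute to $S_m$, where a left half $C$ is active if $C$ and the right half of its block $B(C)$ are both nonempty:
\[
S_m=\sum_{C\text{ active}}\xi_Cy_C,\qquad\xi_C=\sum_{k\in C}\varepsilon_k\lambda_k,\qquad y_C=x_{\max C}-x_{\max B(C)} .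
\]
For active $C$ the index $\max C+1$ lies in $B(C)$, so
\begin{equation}\label{eq:mass}
\sum_{k\in C}\lambda_k^2=t_{\max C+1}-t_{\min C}<2^{-m}.
\end{equation}
There are at most $2^m$ active halves, and the pairs $\max C<\max B(C)$ lie in distinct blocks, so they are admissible in the definition of $V_{2^m}$; thus $\mathbb E\|\sum_C\varepsilon'_Cy_C\|^2\le V_{2^m}(\mathbf x)^2$ for signs $\varepsilon'_C$, which we take independent of $(\varepsilon_k)$. The $\xi_C$ involve disjoint sets of signs, so they are independent and symmetric, and $(\xi_C)$ has the law of $(\varepsilon'_C\xi_C)$. Applying \eqref{eq:contr} conditionally on $(\xi_C)$ gives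
\[
\mathbb E\|S_m\|^2\le\mathbb E\max_C\xi_C^2\cdot V_{2^m}(\mathbf x)^2 .
\]

\emph{The maximal coefficient.} Put $\sigma^2=2^{-m}$. From $\cosh v\le e^{v^2/2}$ and \eqref{eq:mass} we get $\mathbb Ee^{u\xi_C}=\prod_{k\in C}\cosh(u\lambda_k)\le e^{u^2\sigma^2/2}$ for real $u$. Let $\gamma$ be a standard Gaussian variable independent of the signs; then $\mathbb Ee^{v\gamma}=e^{v^2/2}$ and $\mathbb Ee^{\gamma^2/4}=\sqrt2$. Integrating first in $\gamma$ and then first in $\xi_C$,
\[
\mathbb Ee^{\xi_C^2/4\sigma^2}=\mathbb Ee^{\gamma\xi_C/(\sqrt2\sigma)}\le\mathbb Ee^{\gamma^2/4}=\sqrt2 .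
\]
By Jensen's inequality, $\exp(\mathbb E\max_C\xi_C^2/4\sigma^2)\le\sum_C\mathbb Ee^{\xi_C^2/4\sigma^2}\le2^m\sqrt2$, that is, $\mathbb E\max_C\xi_C^2\le4\sigma^2(m+\frac12)\log2\le4(m+1)2^{-m}$. Hence $(\mathbb E\|S_m\|^2)^{1/2}\le2\sqrt{m+1}\,2^{-m/2}V_{2^m}(\mathbf x)$, and the triangle inequality in \eqref{eq:tele} gives \eqref{eq:real}.
\end{proof}

For general paths the series need not be bounded in terms of $\max_k\|x_k\|$: for the unit vectors $(e_0,\dots,e_n)$ of $\ell^r$ the pairs $(0,1),(2,3),\dots$ give $V_M\ge(2M)^{1/r}$ when $2M\le n+1$, which beats the decay $M^{-1/2}$ if $r<2$. The martingale property has to enter now.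

\section{Finite cotype}\label{sec:cotype}

To count the large jumps of a martingale we must pass from the random sum in $(H_p)$ to the norms of the individual increments, and this is what cotype does. It comes for free.

\begin{lemma}\label{lem:cotype}
If $X$ satisfies $(H_p)$ for some $p\in(1,\infty)$, then $X$ has finite cotype.
\end{lemma}

\begin{proof}
We exhibit a martingale in $L^1$ that violates $(H_p)$ and embed it into $X$. Let $D=\{-1,1\}^N$ with the uniform probability and $Z=L^1(D;\mathbb R)$. On the probability space $\Omega=D$, with $\mathcal F_k$ generated by $\omega_1,\dots,\omega_k$, define $\varphi_k(\omega)\in Z$, $0\le k\le N$, by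
\[
\varphi_k(\omega)(u)=\prod_{j\le k}(1+\omega_ju_j)=2^k\mathbf 1_{B_k}(u),\qquad B_k=\{u\in D:u_j=\omega_j\text{ for }j\le k\}.
\]
The difference $d_k=\varphi_k-\varphi_{k-1}$ equals $\omega_k$ times the $\mathcal F_{k-1}$-measurable function $u\mapsto u_k\varphi_{k-1}(\omega)(u)$, so $(\varphi_k)$ is a martingale, and $\|\varphi_k(\omega)\|_Z=1$ because $B_k$ has measure $2^{-k}$. Fix $\omega$. The sets $A_k=B_{k-1}\setminus B_k$, $1\le k\le N$, are disjoint and have measure $2^{-k}$, and $d_k=-2^{k-1}$ on $A_k$. Since $\frac12(|a+b|+|a-b|)\ge|b|$, a scalar random sum satisfies $\mathbb E_\varepsilon|\sum_j\varepsilon_jb_j|\ge|b_k|$ for each $k$. Therefore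
\[
\mathbb E_\varepsilon\Big\|\sum_{j=1}^N\varepsilon_jd_j\Big\|_Z\ge\sum_{k=1}^N2^{-k}\,2^{k-1}=\frac N2,\qquad\text{while}\qquad\|\varphi_N-\varphi_0\|_Z\le2 .
\]
Suppose that $X$ has no finite cotype. The map $z\mapsto(2^{-N}\sum_{u}\theta(u)z(u))_\theta$, where $\theta$ runs over all functions $D\to\{-1,1\}$, is an isometry of $Z$ into $\ell_\infty^K$ with $K=2^{2^N}$. Composing it with the Maurey--Pisier map gives a real-linear $T:Z\to X$ with $\|z\|\le\|Tz\|\le2\|z\|$. Apply $(H_p)$ to the martingale $(T\varphi_k)$: the left side is at least $(N/2)^p$ by H\"older's inequality, and the right side is at most $(4\beta)^p$. So $N\le8\beta$ for all $N$, which is absurd.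
\end{proof}

\begin{remark}\label{rem:ell1}
The same martingale shows that $\ell^1$ does not have RMF, so Theorem~\ref{thm:main} needs some hypothesis on $X$. On $A_k$ we have $\varphi_{k-1}=2^{k-1}$, so $\mathbb E_\varepsilon\|\sum_{j<N}\varepsilon_j\lambda_j\varphi_j\|_Z\ge\sum_{k=1}^N2^{-k}2^{k-1}|\lambda_{k-1}|=\sqrt N/2$ for $\lambda_j=N^{-1/2}$, and $\varphi_0(\omega),\dots,\varphi_{N-1}(\omega)$ are distinct. Let $\omega_j(s)=\pm1$ according to the $j$th binary digit of $s\in[0,1)$, and put $f(s)=\varphi_N(\omega(s))$ on $[0,1)$ and $f=0$ elsewhere. Then $E_kf(s)=\varphi_k(\omega(s))$ for $0\le k\le N$, so $M_Rf\ge\sqrt N/2$ on $[0,1)$ while $\|f\|_{L^p(\mathbb R;Z)}=1$. Finally, $z\mapsto(2^{-N}z(u))_{u\in D}$ embeds $Z$ isometrically into $\ell^1$.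
\end{remark}

\section{The random variation of a martingale}\label{sec:var}

Throughout this section $X$ satisfies $(H_p)$ with constant $\beta$, and $\kappa=\kappa_p$.

\subsection*{Short martingales}

The intervals in $V_M(g)$ depend on $\omega$, while $(H_p)$ controls the increments along a fixed partition. The Rademacher--Menshov device reduces the former to $L+1$ fixed partitions of $\{1,\dots,2^L\}$. For integers $a\le b$ write $(a,b]=\{a+1,\dots,b\}$, and call the sets $((r-1)2^l,r2^l]$, $0\le l\le L$, $1\le r\le2^{L-l}$, the dyadic intervals of $(0,2^L]$. Every $(a,b]\subset(0,2^L]$ is a disjoint union of dyadic intervals \emph{with at most two of each length}; for example, $(3,13]=(3,4]\cup(4,8]\cup(8,12]\cup(12,13]$. To see this, take the maximal dyadic intervals contained in $(a,b]$, which are disjoint and cover $(a,b]$. If $J$ is one of them, of length $2^l$ with $l<L$, then the dyadic interval $J'\supset J$ of length $2^{l+1}$ meets $(a,b]$ without being contained in it, so it contains $a$ or $b+1$. There are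 at most two such $J'$, and only one half of each lies in $(a,b]$.

\begin{lemma}\label{lem:RM}
For an $L^p$-martingale $(g_j)_{j=0}^{2^L}$ let
\[
U=2\sum_{l=0}^L\Big(\mathbb E_\varepsilon\Big\|\sum_{r=1}^{2^{L-l}}\varepsilon_r\big(g_{r2^l}-g_{(r-1)2^l}\big)\Big\|^2\Big)^{1/2}.
\]
Then $V_M(g)\le U$ pointwise for every $M\ge1$, and $\|U\|_{L^p}\le2(L+1)\kappa\beta\,\|g_{2^L}-g_0\|_{L^p}$.
\end{lemma}

\begin{proof}
Fix $\omega$ and admissible pairs $a_i\le b_i$, $i\le M$; the intervals $(a_i,b_i]$ are disjoint. Decompose each of them as above, labeling the pieces of a given length ``first'' and ``second'', and write $g_{b_i}-g_{a_i}$ as the sum of the increments over the pieces. This splits $\sum_i\varepsilon_i(g_{b_i}-g_{a_i})$ into $2(L+1)$ parts, one for each length $2^l$ and label. In one part each $i$ contributes at most one term $\varepsilon_i(g_{r_i2^l}-g_{(r_i-1)2^l})$, and different $i$ have different $r_i$ by disjointness. Hence the part has the law of a subsum of $\sum_r\varepsilon_r(g_{r2^l}-g_{(r-1)2^l})$, and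 by \eqref{eq:contr} its $L^2$-norm is at most that of the full sum. The triangle inequality gives $V_M(g)\le U$. For each $l$ the sequence $(g_{r2^l})_{r=0}^{2^{L-l}}$ is a martingale from $g_0$ to $g_{2^L}$, so by Kahane--Khintchine and $(H_p)$ the $l$th summand of $U/2$ has $L^p$-norm at most $\kappa\beta\|g_{2^L}-g_0\|_{L^p}$.
\end{proof}

\subsection*{Long martingales}

Lemma~\ref{lem:RM} loses the logarithm of the length, and we need bounds independent of $n$. But $V_M$ involves only $2M$ points of the path, so moving every point by at most $\eta$ changes $V_M$ by at most $2M\eta$. We may therefore replace $f$ by the martingale $g$ that records $f$ only when it has moved by more than $\eta=t/M$. If $f$ makes $N$ such moves, cotype $q$ forces a random sum of size about $\eta N^{1/q}$, which $(H_p)$ makes unlikely once $N^{1/q}$ is much larger than $M$. The choice $N^{1/q}\approx M^2$ keeps $\log N$ of order $\log M$ and makes the exceptional probabilities summable over $M=2^m$.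

\begin{proposition}\label{prop:var}
Let $X$ satisfy $(H_p)$. There is $A<\infty$ such that for every $L^p$-martingale $(f_k)_{k=0}^n$, every $m\ge0$ and every $t>0$ there are a random variable $U\ge0$ and an event $G$ with
\[
V_{2^m}(f)\le U+2t\ \text{ on }G,\qquad\|U\|_{L^p}\le A(m+1)\|f_n\|_{L^p},\qquad\mathbb P(G^c)\le A^p2^{-mp}t^{-p}\,\mathbb E\|f_n\|^p .
\]
\end{proposition}

\begin{proof}
By Lemma~\ref{lem:cotype}, $X$ has some cotype $q\in[2,\infty)$; with $c=c_q\kappa$,
\begin{equation}\label{eq:cot}
\Big(\sum_j\|y_j\|^q\Big)^{1/q}\le c\,\Big(\mathbb E_\varepsilon\Big\|\sum_j\varepsilon_jy_j\Big\|^p\Big)^{1/p}.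
\end{equation}
Put $M=2^m$, $\eta=t/M$, $K=\lceil2q\rceil$, $L=K(m+1)$ and $N=2^L$, so that $N^{1/q}\ge4^{m+1}$. Define stopping times $\tau_0=0$ and
\[
\tau_{j+1}=\min\{k:\tau_j<k\le n,\ \|f_k-f_{\tau_j}\|>\eta\},
\]
with $\tau_{j+1}=n$ if there is no such $k$. By optional sampling, $g_j=f_{\tau_j}$, $0\le j\le N$, is an $L^p$-martingale with $\|g_N-g_0\|_{L^p}\le2\|f_n\|_{L^p}$. Let $G=\{\tau_N=n\}$, and let $U$ be the random variable of Lemma~\ref{lem:RM} for $g$. Since $L+1\le2K(m+1)$, we have $\|U\|_{L^p}\le8K\kappa\beta(m+1)\|f_n\|_{L^p}$.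

\emph{Many jumps are unlikely.} On $G^c$ we have $\tau_j\le\tau_N<n$ for $j\le N$, so no $\tau_j$ was set by default and $\|g_j-g_{j-1}\|>\eta$ for $1\le j\le N$. Thus $W=(\sum_{j=1}^N\|g_j-g_{j-1}\|^q)^{1/q}$ satisfies $W\ge\eta N^{1/q}\ge t2^{-m}4^{m+1}\ge2^mt$ on $G^c$. By \eqref{eq:cot} and $(H_p)$, $\|W\|_{L^p}\le c\beta\|g_N-g_0\|_{L^p}\le2c\beta\|f_n\|_{L^p}$, and Chebyshev's inequality gives $\mathbb P(G^c)\le(2c\beta)^p2^{-mp}t^{-p}\mathbb E\|f_n\|^p$.

\emph{On $G$ the path $g$ shadows $f$.} Fix $\omega\in G$. For $k<n$ let $j(k)=\max\{j\le N:\tau_j\le k\}$, which is less than $N$ because $\tau_N=n$, and let $j(n)=N$. The map $k\mapsto j(k)$ is nondecreasing, and $\|f_k-g_{j(k)}\|\le\eta$ for all $k$. For $k=n$ the difference is $0$. For $k<n$ we have $\tau_{j(k)}\le k<\tau_{j(k)+1}$, so either $k=\tau_{j(k)}$ or $k$ does not belong to the set defining $\tau_{j(k)+1}$. If $(a_i,b_i)_{i\le M}$ is admissible for $f$, then $(j(a_i),j(b_i))_{i\le M}$ is admissible for $g$, and the two random sums differ by at most $2M\eta=2t$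 in norm. Hence $V_M(f)\le V_M(g)+2t\le U+2t$ on $G$. Take $A=\max(2c\beta,8K\kappa\beta)$.
\end{proof}

\section{Weak type $(p,p)$ and the UMD case}\label{sec:weak}

Proposition~\ref{prop:var} says nothing about $V_{2^m}(f)$ on $G^c$, so it yields a distributional estimate and not directly an $L^p$-bound. The gap between the growth $m+1$ of $\|U\|_{L^p}$ and the decay $2^{-m/2}$ in Lemma~\ref{lem:chain} is shared out by using the threshold $2^{m/4}$ at level $m$.

\begin{proposition}\label{prop:weak}
If $X$ satisfies $(H_p)$, there are $C_0,C_1<\infty$ such that for every $L^p$-martingale $(f_k)_{k=0}^n$ and every $t>0$,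
\[
\mathbb P\big(R^*(f)>C_1t\big)\le C_0t^{-p}\,\mathbb E\|f_n\|^p .
\]
\end{proposition}

\begin{proof}
Replacing $f$ by $f/t$, we may take $t=1$. For each $m\ge0$, Proposition~\ref{prop:var} with $t=1$ provides $U_m$ and $G_m$. By Chebyshev's inequality the event
\[
\{\|f_n\|>1\}\cup\bigcup_{m\ge0}\big(G_m^c\cup\{U_m>2^{m/4}\}\big)
\]
has probability at most $C_0\mathbb E\|f_n\|^p$, where $C_0=1+A^p\sum_m2^{-mp}+A^p\sum_m(m+1)^p2^{-mp/4}$. Outside it, $\|f_n\|\le1$ and $V_{2^m}(f)\le2^{m/4}+2$ for all $m$, so Lemma~\ref{lem:chain} gives $R^*(f)\le C_1:=\sqrt2\,[1+2\sum_m\sqrt{m+1}\,2^{-m/2}(2^{m/4}+2)]<\infty$.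
\end{proof}

\begin{proof}[Proof of Theorems~\ref{thm:mart}(b) and~\ref{thm:main}]
Let $X$ be UMD and $p\in(1,\infty)$, and choose $1<p_1<p<p_2<\infty$. Then $(H_{p_1})$ and $(H_{p_2})$ hold. Proposition~\ref{prop:weak} gives the hypotheses of Lemma~\ref{lem:marc} for $\Phi=R^*$, with constants independent of $n$ and the filtration. This proves the first estimate of Theorem~\ref{thm:mart}(b), and Theorem~\ref{thm:main} follows from Lemma~\ref{lem:transfer}.

For the variation, fix $m$ and $i\in\{1,2\}$ and apply Proposition~\ref{prop:var} with exponent $p_i$ and constant $A_i$. On $G\cap\{U\le(m+1)t\}$ we have $V_{2^m}(f)\le(m+1)t+2t\le3(m+1)t$, so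
\[
\mathbb P\big(V_{2^m}(f)>3(m+1)t\big)\le\mathbb P\big(U>(m+1)t\big)+\mathbb P(G^c)\le2A_i^{p_i}t^{-p_i}\,\mathbb E\|f_n\|^{p_i}.
\]
Lemma~\ref{lem:marc} with $\Phi=V_{2^m}/(3(m+1))$ gives $\|V_{2^m}(f)\|_{L^p}\le C_p(m+1)\|f_n\|_{L^p}$ with $C_p$ independent of $m$. For general $M\ge1$ choose $m\ge0$ with $2^{m-1}<M\le2^m$; then $V_M\le V_{2^m}$ and $m+1<2+\log_2M\le2(1+\log M)$.
\end{proof}

\section{One exponent suffices: weak type $(1,1)$}\label{sec:gundy}

If $(H_{p_0})$ is known for a single $p_0$, Proposition~\ref{prop:weak} gives one endpoint for interpolation, and we need a second. We obtain weak type $(1,1)$ from Gundy's decomposition: off an event of probability $O(\mathbb E\|f_n\|/t)$ we write $f=g+h$, where $g$ is bounded by $2t$, so that the weak $(p_0,p_0)$ bound applies, and $h$ has absolutely summable increments. For $h$ we use that \eqref{eq:abel} and $\mathbb E_\varepsilon|\xi_i|^2\le1$ give, for every path,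
\begin{equation}\label{eq:bv}
R^*(\mathbf x)\le\|x_0\|+\sum_{i=1}^n\|x_i-x_{i-1}\| .
\end{equation}
Stopping $f$ when it first exceeds $t$ does not produce a bounded martingale, since the last jump can be large. We move that jump into $h$ and compensate it so that $g$ remains a martingale; a second stopping time keeps the accumulated compensation below $t$.

\begin{proof}[Proof of Theorem~\ref{thm:mart}(a)]
Let $(f_k)_{k=0}^n$ be a martingale with differences $d_k$, let $t>0$ and $F=\mathbb E\|f_n\|$.

\emph{The stopping times.} Let $\sigma=\min\{0\le k\le n:\|f_k\|>t\}$, with $\sigma=\infty$ if there is no such $k$. By Doob's inequality $t\,\mathbb P(\sigma\le n)\le F$. For $1\le k\le n$ put $u_k=\mathbf 1_{\{\sigma=k\}}d_k$ and $v_k=\mathbb E(\|u_k\|\,|\,\mathcal F_{k-1})$. On $\{\sigma=k\}$ we have $\|f_{k-1}\|\le t$, and $\mathbb E\mathbf 1_{\{\sigma=k\}}\|f_k\|\le\mathbb E\mathbf 1_{\{\sigma=k\}}\|f_n\|$, so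
\begin{equation}\label{eq:uv}
\mathbb E\sum_{k=1}^nv_k=\mathbb E\sum_{k=1}^n\|u_k\|\le\sum_{k=1}^n\mathbb E\mathbf 1_{\{\sigma=k\}}\big(\|f_k\|+t\big)\le2F .
\end{equation}
Let $\rho=\min\{0\le k\le n-1:\sum_{i=1}^{k+1}v_i>t\}$, with $\rho=\infty$ if there is no such $k$. Since $v_{k+1}$ is $\mathcal F_k$-measurable, $\rho$ is a stopping time, so $\{\rho\ge i\}\in\mathcal F_{i-1}$. On $\{\rho\ge i\}$, $1\le i\le n$, the index $k=i-1$ does not trigger $\rho$, so $\sum_{l\le i}v_l\le t$; hence $\sum_{i\le\rho\wedge n}v_i\le t$ always. By \eqref{eq:uv}, $\mathbb P(\rho<\infty)=\mathbb P(\sum_{i\le n}v_i>t)\le2F/t$.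

\emph{The decomposition.} For $0\le k\le n$ define
\begin{align*}
g_k&=\mathbf 1_{\{\sigma>0\}}f_0+\sum_{i=1}^k\mathbf 1_{\{\rho\ge i\}}\big(\mathbf 1_{\{\sigma>i\}}d_i+\mathbb E(u_i|\mathcal F_{i-1})\big),\\
h_k&=\sum_{i=1}^k\mathbf 1_{\{\rho\ge i\}}\big(u_i-\mathbb E(u_i|\mathcal F_{i-1})\big).
\end{align*}
Since $\mathbf 1_{\{\sigma>i\}}d_i+u_i=\mathbf 1_{\{\sigma\ge i\}}d_i$, we have $g_k+h_k=\mathbf 1_{\{\sigma>0\}}f_0+\sum_{i\le k}\mathbf 1_{\{\rho\ge i\}}\mathbf 1_{\{\sigma\ge i\}}d_i$. On $\{\sigma=\rho=\infty\}$, whose complement has probability at most $3F/t$, this equals $f_k$ for all $k$, and there $R^*(f)\le R^*(g)+R^*(h)$.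

\emph{The bounded part.} The increments of $g$ are $\mathbf 1_{\{\rho\ge i\}}\big(\mathbf 1_{\{\sigma\ge i\}}d_i-u_i+\mathbb E(u_i|\mathcal F_{i-1})\big)$. As $\{\rho\ge i\}$ and $\{\sigma\ge i\}$ lie in $\mathcal F_{i-1}$, their conditional expectation given $\mathcal F_{i-1}$ vanishes, and $g$ is a martingale. Summing the terms with $d_i$ gives
\[
g_n=\mathbf 1_{\{\sigma>0\}}f_{n\wedge\rho\wedge(\sigma-1)}+\sum_{i\le\rho\wedge n}\mathbb E(u_i|\mathcal F_{i-1}),
\]
where the first term is $0$ on $\{\sigma=0\}$. The first term has norm at most $t$, being a value of $f$ before time $\sigma$, and the second has norm at most $\sum_{i\le\rho\wedge n}v_i\le t$. So $\|g_n\|\le2t$, and $g$ is an $L^{p_0}$-martingale. On $\{\sigma=\infty\}$ the first term is $f_{n\wedge\rho}$, so by optional sampling and \eqref{eq:uv}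
\[
\mathbb E\|g_n\|\le t\,\mathbb P(\sigma\le n)+\mathbb E\|f_{n\wedge\rho}\|+2F\le4F .
\]
Hence $\mathbb E\|g_n\|^{p_0}\le(2t)^{p_0-1}4F$, and Proposition~\ref{prop:weak} gives $\mathbb P(R^*(g)>C_1t)\le2^{p_0+1}C_0F/t$. This is the only use of $(H_{p_0})$ in the weak type $(1,1)$ bound.

\emph{The part of bounded variation.} Since $h_0=0$, \eqref{eq:bv} and \eqref{eq:uv} give $\mathbb ER^*(h)\le\mathbb E\sum_i(\|u_i\|+v_i)\le4F$, so $\mathbb P(R^*(h)>t)\le4F/t$.

Together, $\mathbb P(R^*(f)>(C_1+1)t)\le(7+2^{p_0+1}C_0)F/t$, which is the weak type $(1,1)$ estimate. Lemma~\ref{lem:marc} with $\Phi=R^*$, $p_1=1$, $p_2=p_0$ and Proposition~\ref{prop:weak} give the $L^p$-estimate for $1<p<p_0$. By Lemma~\ref{lem:transfer}, $M_R$ is bounded on $L^p$ for these $p$, so $X$ has RMF.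
\end{proof}

\section{The endpoints $p=1$ and $p=\infty$}\label{sec:end}

At $p=\infty$ the UMD-property plays no role, because a bounded function can have any prescribed finite sequence in the unit ball as its dyadic averages near a point.

\begin{proposition}\label{prop:infty}
For every Banach space $X$, the operator $M_R$ is bounded from $L^\infty(\mathbb R;X)$ to $L^\infty(\mathbb R)$ if and only if $X$ has type $2$.
\end{proposition}

\begin{proof}
If $X$ has type $2$ with constant $T$, then $M_Rf\le T\sup_k\|E_kf\|\le T\|f\|_{L^\infty}$.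

Conversely, suppose that $\|M_Rf\|_{L^\infty}\le C\|f\|_{L^\infty}$ for all $f\in L^\infty(\mathbb R;X)$. Let $x_1,\dots,x_N$ be distinct vectors in the unit ball and put
\[
f=x_N\ \text{on }[0,2^{-N}),\qquad f=2x_k-x_{k+1}\ \text{on }[2^{-k-1},2^{-k})\ \ (1\le k<N),\qquad f=0\ \text{elsewhere}.
\]
Then $\|f\|_{L^\infty}\le3$. The average of $f$ over $[0,2^{-N})$ is $x_N$, and if the average over $[0,2^{-k-1})$ is $x_{k+1}$, then the average over $[0,2^{-k})$ is $\frac12\big(x_{k+1}+(2x_k-x_{k+1})\big)=x_k$. So $E_kf=x_k$ on $[0,2^{-N})$ for $1\le k\le N$, and $M_Rf\ge\mathcal R(\{x_1,\dots,x_N\})$ there. Hence $\mathcal R(\{x_1,\dots,x_N\})\le3C$.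

Now let $z_1,\dots,z_N\in X$ be nonzero (zero vectors do not affect the type $2$ inequality). For $0<\delta<1/N$ the vectors $x_k=(1-k\delta)z_k/\|z_k\|$ have distinct norms below $1$, so they are distinct points of the unit ball. With $\lambda_k=\|z_k\|(\sum_i\|z_i\|^2)^{-1/2}$ we obtain $\mathbb E_\varepsilon\|\sum_k\varepsilon_k(1-k\delta)z_k\|^2\le9C^2\sum_i\|z_i\|^2$. Letting $\delta\to0$ shows that $X$ has type $2$ with constant $3C$.
\end{proof}

For $p<\infty$ this example is no obstruction: the lower bound for $M_Rf$ was obtained on $[0,2^{-N})$, so an $L^p$-bound with constant $C_p$ yields from it only $\mathcal R(\{x_1,\dots,x_N\})\le3C_p2^{N/p}$, which is no better than the trivial bound $\sqrt N$ up to a constant depending on $p$.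

\begin{proof}[Proof of Theorem~\ref{thm:range}]
Boundedness for $1<p<\infty$ is Theorem~\ref{thm:main}. A UMD space satisfies $(H_2)$, so weak type $(1,1)$ follows from Theorem~\ref{thm:mart}(a) and Lemma~\ref{lem:transfer}. For $p=1$ take $x_0\in X$ with $\|x_0\|=1$, which is where $X\ne\{0\}$ is used, and $f=\mathbf 1_{[0,1)}x_0$. For $k\ge1$ we have $E_{-k}f=2^{-k}x_0$ on $[0,2^k)$, so $M_Rf\ge2^{-k}$ on $[2^{k-1},2^k)$ and $\int M_Rf\ge\sum_{k\ge1}\frac12=\infty$, while $\|f\|_{L^1}=1$. The case $p=\infty$ is Proposition~\ref{prop:infty}.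
\end{proof}

\begin{thebibliography}{1}

\bibitem{maximal}
\emph{A maximal operator, Carleson's embedding, and tent spaces for vector-valued functions},
\texttt{https://core.ac.uk/download/14922127.pdf}.

\end{thebibliography}
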